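\title{Adaptive Orthogonal Range Counting in Linear Space}

\begin{abstract}
We study two-dimensional orthogonal range counting in rank space on the $w$-bit word RAM with $w\ge\log n$. For every fixed $\epsilon>0$ we construct a data structure with $O(n)$ words of space and worst-case query time $O(\log^\epsilon n+\log_w k)$, where $k$ is the number of points in the query rectangle. More generally, for every integer $D$ with $2\le D\le\lg n$ we obtain space $O(n(1+\log_D\lg n))$ and query time $O(D(1+\log_D\lg n)(\lg\lg n)^2+\log_w k)$. One structure of linear size counts the points of rectangles that contain few points; for each larger bound on the output, a structure of sublinear size reduces a query to table lookups and to a small number of such sparse rectangles. We also record two simple limits on improving either term of the query time.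
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $P$ be a static set of $n$ points with integer coordinates on the $n\times n$ grid (\emph{rank space}). In \emph{two-dimensional orthogonal range counting}, $P$ is preprocessed into a data structure which, given an axis-aligned rectangle $Q=[x_1,x_2]\times[y_1,y_2]$ with integer coordinates, reports the number $k=|P\cap Q|$. We work in the $w$-bit word RAM with $w\ge\log n$: memory is an array of $w$-bit words, and the standard operations on words, including shifts, multiplication and division, take constant time. Space is measured in words, query times are worst-case, and preprocessing time is not considered. A data structure is \emph{adaptive} if its query time depends on the output $k$ as well as on $n$. Throughout, $\log_w k$ is read as $\log_w(k+2)$, so that it is $O(1)$ for small $k$, including $k=0$; up to a constant factor, $1+\log_w k$ is the number of digits of the answer in base $w$. We write $\lg$ for $\log_2$.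

The following results are known, and we quote them without proof.
\begin{itemize}
\item[(K1)] There is a linear-space data structure for range counting with query time $O(\log_w n)$ \cite{jms}. Any (non-adaptive) data structure for range counting with $n\log^{O(1)}n$ space requires query time $\Omega(\log_w n)$ in the worst case \cite{patrascu}.
\item[(K2)] There is an adaptive data structure for range counting with $O(n\log\log n)$ space and query time $O(\log\log n+\log_w k)$.
\item[(K3)] For \emph{range emptiness}, which only asks whether $P\cap Q$ is empty, there are data structures with $O(n\log\log n)$ space and query time $O(\log\log n)$, and, for any fixed $\epsilon>0$, with $O(n)$ space and query time $O(\log^\epsilon n)$.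
\end{itemize}
The two extreme values of $k$ suggest what an adaptive structure can hope for. When $k=0$ it decides emptiness, so it should pay at least the price of an emptiness query. When $k$ is as large as $n$, the lower bound in (K1) forbids a time below $\log_w n$. The natural guess is therefore ``emptiness time plus $\log_w k$''. With $O(n\log\log n)$ space this is the bound in (K2). With linear space, (K3) leads to the question posed as Open Problem~8.1 in \cite{problem}: \emph{is there, for every fixed $\epsilon>0$, a data structure for range counting (which may depend on $\epsilon$) with $O(n)$ space and query time $O(\log^\epsilon n+\log_w k)$?} The answer is yes.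

\begin{theorem}\label{thm:main}
For every fixed $\epsilon>0$ there is a data structure for two-dimensional orthogonal range counting with $O(n)$ space and worst-case query time $O(\log^\epsilon n+\log_w k)$.
\end{theorem}

Theorem~\ref{thm:main} is one point of a trade-off.

\begin{theorem}\label{thm:tradeoff}
For every integer $D=D(n)$ with $2\le D\le\lg n$ there is a data structure for two-dimensional orthogonal range counting with
\[
O\bigl(n(1+\log_D\lg n)\bigr)\ \mbox{space}\quad\mbox{and}\quad O\bigl(D\,(1+\log_D\lg n)(\lg\lg n)^2+\log_w k\bigr)\ \mbox{query time},
\]
with absolute constants in the $O(\cdot)$.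
\end{theorem}

For $D=2$ this gives $O(n\lg\lg n)$ space and time $O((\lg\lg n)^3+\log_w k)$, which is weaker than (K2); the content of the theorem lies in large $D$.

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:tradeoff}]
We may assume $\epsilon\le1$, since a structure for $\epsilon=1$ serves all larger values, and $n\ge2^{16}$, since otherwise a query can scan all points. Take $D=\lceil\lg^{\epsilon/2}n\rceil$. Then $2\le D\le\lceil\sqrt{\lg n}\,\rceil\le\lg n$, $D\le2\lg^{\epsilon/2}n$ and $\log_D\lg n\le2/\epsilon$. The space is $O(n/\epsilon)$ and the query time is $O(\epsilon^{-1}\lg^{\epsilon/2}n\,(\lg\lg n)^2+\log_wk)$, which is $O(\log^\epsilon n+\log_w k)$ for fixed $\epsilon$.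
\end{proof}

The heuristic about the two extreme values of $k$ can be made precise.

\begin{theorem}\label{thm:limits}
\begin{itemize}
\item[(a)] Let $w=(\log n)^{O(1)}$. No data structure for range counting with $n\log^{O(1)}n$ space has query time at most $t(n)+r(k)$, where $t(n)=o(\log_w n)$, $r$ is nondecreasing in $k$, and $r(n)=o(\log_w n)$. This applies in particular to $t(n)=O(\log^\epsilon n)$ with $\epsilon<1$.
\item[(b)] A linear-space structure for range counting with query time $O(t(n)+\log_w k)$, where $t(n)\ge1$, yields a linear-space structure for range emptiness with query time $O(t(n))$.
\end{itemize}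
\end{theorem}

Section~\ref{sec:limits} proves Theorem~\ref{thm:limits}. Section~\ref{sec:idea} shows the two ideas behind Theorem~\ref{thm:tradeoff} on a set of sixteen points, and Sections~\ref{sec:setup}--\ref{sec:full} contain the proof.

\section{Limits on the two terms}\label{sec:limits}

\begin{proof}[Proof of Theorem~\ref{thm:limits}]
(a) Since $k\le n$ and $r$ is nondecreasing, every query of such a structure would take time at most $t(n)+r(n)=o(\log_wn)$, with space $n\log^{O(1)}n$. This contradicts the lower bound in (K1). For $w=(\log n)^{O(1)}$ we have $\log_wn=\Omega(\log n/\log\log n)$, and for $\epsilon<1$ we have $\log^\epsilon n=o(\log n/\log\log n)$, so $t(n)=O(\log^\epsilon n)$ is covered.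

(b) Let the query time be at most $C'(t(n)+\log_w(k+2))$ steps. Store the number $T=\lceil C'(t(n)+\log_w2)\rceil$, which is $O(t(n))$ because $t(n)\ge1$, and run the counting query for at most $T$ steps. If it stops, its output tells whether $k=0$. A query with $k=0$ stops within $T$ steps, so if it does not stop, then $k>0$.
\end{proof}

The device in part (b), running an adaptive query \emph{with a budget} and reading a lower bound on $k$ from the fact that the budget ran out, is used again in Section~\ref{sec:capped}. Counting steps costs a constant factor, and so does recording and undoing any writes that an interrupted query has made.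

\section{The idea on sixteen points}\label{sec:idea}

\paragraph{Capped counting.} Call a procedure a \emph{capped counter with cap $K$} if on every query it returns either the exact count $k$ or the symbol \textsc{fail}, and returns \textsc{fail} only when $k\ge K$. Suppose that for $s=s_0,2s_0,4s_0,\dots$ we have a capped counter with cap $w^{\Theta(s)}$ and running time $O(s)$. Run them in this order until one succeeds. Each failure certifies that $\log_wk=\Omega(s)$ and thereby pays for the next round, so the total time is $O(s_0+\log_wk)$. The task is to build all these counters in linear total space, with $s_0$ about $\log^\epsilon n$.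

\paragraph{First idea: a cap allows us to discard most points.} Consider the following sixteen points, cut into four \emph{blocks} of $M=4$ points consecutive in $x$; in each block the $K=2$ highest points, the \emph{top points}, are printed in bold.
\begin{equation}\label{eq:sixteen}
\begin{array}{c|cccc|cccc|cccc|cccc}
x&0&1&2&3&4&5&6&7&8&9&10&11&12&13&14&15\\
\hline
y&5&\mathbf{14}&0&\mathbf{12}&\mathbf{9}&3&\mathbf{7}&1&\mathbf{10}&2&\mathbf{13}&6&\mathbf{11}&4&\mathbf{15}&8
\end{array}
\end{equation}
Take a \emph{three-sided} query $2\le x\le13$, $y\ge Y$. It covers the two middle blocks completely and the two outer blocks in part. In the middle blocks we count only top points, whose heights are $9,7,10,13$. For $Y=11$ we find $k'=1<K$. Then each middle block has a top point below $Y$, all its other points are lower still, and so $k'=1$ is the exact count for the middle blocks. For $Y=6$ we find $k'=4$, while the true count is $5$, as the point $(11,6)$ is missed; but $k'\ge K$, so a counter with cap $K$ may fail. The argument needs the query to be open at the top: for $5\le y\le6$ no top point of the middle blocks is counted, and yet $(11,6)$ is there.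

With $M=K^2$ the top points are a fraction $1/K$ of all points, so few that we can afford the superlinear structure (K2) on them. What remains are the two partial blocks. A block has only $K^2=w^{\Theta(s)}$ points, and a tree of fan-out $w^{\Theta(1)}$ on it has depth $O(s)$, which is the time we may spend. The difficulty is space. The reduction from four-sided to three-sided queries needs blocks on about $(\log_wn)/s$ levels of a global tree, and on each of them our tree for the blocks stores $\Theta(s\lg w)$ bits per point. This is $\Theta(\lg n)$ bits per point for every value of $s$, and the number of values of $s$ can be of order $\lg\lg n$. We can afford such a structure once, for $s=s_0$.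

\paragraph{Second idea: sample, and delegate the remainder to the smallest cap.} Regard now all of \eqref{eq:sixteen} as one block, and count the points with $2\le x<14$ and $y<11$. Let $F=2$. Split the points by height into $F$ groups of equal size, here $y\in[0,8)$ and $y\in[8,16)$. Mark every $F^2$-th $x$-coordinate, here $X=0,4,8,12$, and store for each mark the number of points of the lower group to its left: $0,2,5,7$. The lower group lies entirely below $11$. Between the marks $4$ and $12$ it has $7-2=5$ points. What the table does not see are the \emph{leftover rectangles} $[2,4)\times[0,8)$ and $[12,14)\times[0,8)$, with one point each. In the upper group we split again, into $[8,12)$ and $[12,16)$; the group $[8,12)$ has only $F^2$ points, so we stop with the leftover rectangle $[2,14)\times[8,11)$, which has the two points $(4,9)$ and $(8,10)$. The total is $5+1+1+2=9$.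

Every leftover rectangle has at most $F^2$ points: it lies between consecutive marks or in a group that is small. If $F^2$ is below the cap of the counter for $s_0$, that counter answers it exactly in time $O(s_0)$. With $F=w^{\Theta(s_0)}$, a block of $w^{\Theta(s)}$ points is exhausted after $O(s/s_0)$ splits, so the total time is $O(s)$, and the tables have about $F$ entries for every $F^2$ points. Nothing is stored about individual points, and the space is sublinear.

\section{Conventions, tools and parameters}\label{sec:setup}

We write $[m]=\{0,\dots,m-1\}$ and $\Lambda=\lceil\lg n\rceil$. Integers with $O(\lg n)$ bits occupy $O(1)$ words. An array whose entries have $b\le w$ bits is \emph{packed}, with $\lfloor w/b\rfloor$ entries per word; this wastes at most a factor $2$ and one word, and an entry is read in $O(1)$ time.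

\subsection{Tools}
Besides (K1) and (K2) we use two standard structures.

\emph{Predecessor search.} A set of $m\ge1$ keys from $[n^2+1]$, each with $O(1)$ words of associated data, can be stored in $O(m)$ words so that the predecessor of a query value $q$ (the largest key $\le q$, if any) is found in worst-case time $O(\lg\lg n)$. This is a y-fast trie \cite{willard}. All levels of one trie share a single static perfect hash table \cite{fks}, and for $m\le\lg n$ we use a sorted array and binary search instead; hence the bound $O(m)$ holds for every $m\ge1$. That keys may occupy $O(1)$ words costs only constant factors: the hash functions can be multiply-shift functions, which form an approximately universal class and are computed on double words by $O(1)$ word operations. We call such a structure a \emph{predecessor structure}. The \emph{strict predecessor} of $q$, the largest key $<q$, is the predecessor of $q-1$.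

\emph{Select.} A bit vector of length $O(n)$ can be stored in $O(n)$ bits so that the position of its $g$-th zero is found in $O(1)$ time \cite{clark,munro}.

\subsection{Reduction to a permutation}
Shift the coordinates so that they lie in $[n]$. Number the points $0,\dots,n-1$ in lexicographic $(x,y)$-order and again in lexicographic $(y,x)$-order, and take the two numbers as new coordinates. For $0\le v\le n$ store the number $c(v)$ of points with old $x$-coordinate $<v$. The points with old $x$-coordinate $<v$ are those with new $x$-coordinate $<c(v)$, so after clamping to the grid the range $[x_1,x_2]$ becomes $[c(x_1),c(x_2+1)-1]$; a second table does the same for $y$. This takes $O(n)$ words and $O(1)$ time, and empty ranges return $0$. From now on $P$ is the graph of a permutation of $[n]$ and a query is a rectangle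
\[
R=[x_1,x_2]\times[y_1,y_2],\qquad 0\le x_1\le x_2<n,\quad 0\le y_1\le y_2<n .
\]
For $n<2^{16}$ we scan all points. So let $n\ge2^{16}$; then $w\ge16$ and $\lg\lg n\ge4$.

\subsection{Parameters}
We shall write $y$-coordinates in a base $\sigma=w^{\Theta(1)}$ and process one digit per unit of time. Let $\tau=\lfloor\frac12\lg w\rfloor\ge2$ and $\sigma=2^\tau$. Since $\lg w\ge4$, we have $\tau\ge\frac12\lg w-1\ge\frac14\lg w$, and therefore
\begin{equation}\label{eq:sigma}
\tfrac14\lg w\le\tau\le\tfrac12\lg w,\qquad w^{1/4}\le\sigma\le w^{1/2}.
\end{equation}
The upper bound on $\sigma$ keeps the tables of Lemma~\ref{lem:small} small; the lower bound makes $k\ge\sigma^s$ imply $\log_wk\ge s/4$. Given $D$, put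
\[
h=\Bigl\lceil\frac{\lg n}{\tau}\Bigr\rceil,\qquad I=\Bigl\lfloor\frac{\lg\lg n}{\lg D}\Bigr\rfloor,\qquad J=2D(I+1),\qquad s_0=J\,\lceil\lg\lg n\rceil^2 .
\]
Here $h$ is the number of base-$\sigma$ digits of a coordinate, $J$ will bound the number of jumps needed to move between two levels of a tree of height $h$, and $s_0$ is the running time of the smallest capped counter. We have
\begin{equation}\label{eq:h}
\sigma^{h-1}<n\le\sigma^h,\qquad h\le\Lambda,\qquad 64\le s_0=O\bigl(D(1+\log_D\lg n)(\lg\lg n)^2\bigr),
\end{equation}
where $s_0\ge64$ follows from $J\ge4$ and $\lg\lg n\ge4$.

If $h\le s_0$, adaptivity is not needed: by \eqref{eq:sigma}, $\log_wn\le\lg n/(2\tau)\le h\le s_0$, and the linear-space structure in (K1) satisfies the bounds of Theorem~\ref{thm:tradeoff}. This case includes very large word sizes, for which $\sigma$ may exceed $n$ and tables indexed by a digit would be too large. \emph{From now on $h>s_0$.} Then $\tau<\lg n$, so $h\tau\le\lg n+\tau\le2\lg n\le2w$, and $\sigma^3\le\sigma^{h-1}<n$. We shall use these facts in the form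
\begin{equation}\label{eq:budget}
O(nh\tau)\ \mbox{bits are}\ O(n)\ \mbox{words},\qquad h\sigma=O(n),\qquad \sigma^{16}\ge w^4\ge\lg^4n .
\end{equation}
The first and the last statement are where the hypothesis $w\ge\lg n$ enters.

\section{Rank queries on sequences}\label{sec:rank}

All navigation in the data structure reduces to counting symbols in a prefix of a sequence. We need two versions. For the small alphabet $[\sigma]$ we count, in constant time, all symbols \emph{below} a given one; this moves a query down one level of a tree while counting the points it leaves behind. For a large alphabet we count, more slowly, the symbols \emph{equal} to a given one; this moves a position down many levels at once.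

\begin{lemma}[small alphabet]\label{lem:small}
A sequence of length $n$ over $[\sigma]$ can be stored in $O(n\tau)$ bits plus $O(\sigma)$ words so that $\mathrm{rank}_{<c}(p)$, the number of symbols $<c$ among the first $p$, is computed in $O(1)$ time for $0\le c\le\sigma$ and $0\le p\le n$.
\end{lemma}

\begin{proof}
Let $\lambda=\lceil\lg w\rceil+2$ and $\kappa=\lfloor w/\lambda\rfloor\ge1$; note $\lambda=O(\tau)$ and $w/\kappa\le2\lambda$. Store the symbols in $\lfloor n/\kappa\rfloor+1$ words numbered from $0$, with $\kappa$ symbols per word, each in a field of $\lambda$ bits, and zeros in unused fields. This takes $O(n\tau)$ bits plus one word. A \emph{segment} consists of $w$ consecutive words. We keep two tables, for all $c\in\{0,\dots,\sigma\}$. The first stores, for each segment, the number of symbols $<c$ before the segment; it has at most $(\frac n{\kappa w}+1)(\sigma+1)$ entries of $O(1)$ words, which is $O(n\sigma/\kappa)=O(n\lg w/\sqrt w)$ bits plus $O(\sigma)$ words. The second stores, for each word, the number of symbols $<c$ in its segment before the word; these numbers are below $\kappa w\le w^2$, so the table takes $(\frac n\kappa+1)(\sigma+1)\,O(\lg w)$ bits, which is $O(n\lg^2w/\sqrt w)$ bits plus $O(\sigma)$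 words. Both estimates use $\sigma\le\sqrt w$, and both main terms are $O(n)$ bits.

Write $p=j\kappa+r$ with $0\le r<\kappa$. Then $\mathrm{rank}_{<c}(p)$ is the sum of one entry of each table and the number of symbols $<c$ in the first $r$ fields of word $j$, which we call $X$. For $c=0$ this number is $0$. For $c\ge1$, let $\mathbf 1=\sum_{i<\kappa}2^{i\lambda}$ be the word with a $1$ in each field, and compute $(2^{\lambda-1}+c-1)\mathbf 1-X$. For a field holding the symbol $a$, the difference $2^{\lambda-1}+c-1-a$ lies strictly between $0$ and $2^\lambda$, because $\sigma\le w\le2^{\lambda-2}$. So there are no borrows between fields, and the top bit of the field is set exactly when $a\le c-1$. Mask out everything but the top bits of the first $r$ fields and shift right by $\lambda-1$; field $i$ now holds a bit $b_i$. Multiply by $\mathbf 1$ modulo $2^w$. For $i<\kappa$, field $i$ of the product receives $b_0+\dots+b_i\le\kappa\le w<2^\lambda$, so there are no carries among these fields, and field $\kappa-1$ holds the required number.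
\end{proof}

For an alphabet of size $A$ far above $\sqrt w$, tables with one entry per symbol are too large. Instead we store, for each symbol, the sorted list of its positions; a rank is then a predecessor search in such a list. Full positions would cost $\lg n$ bits each, so we store only their low $\lg A$ bits, encode the high parts in unary in a bit vector, and keep a sparse sample of full positions to narrow the search.

\begin{lemma}[large alphabet]\label{lem:large}
Let $2\le A\le n$. A sequence $L$ of length $n$ over $[A]$ can be stored in $O(n\lg A)$ bits plus $O(n/\lg n)$ words so that $L[p]$ is read in $O(1)$ time and $\mathrm{rank}_c(p)=\#\{q<p:L[q]=c\}$ is computed in $O(\lg\lg n)$ time for $c\in[A]$ and $0\le p\le n$.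
\end{lemma}

\begin{proof}
Store $L$ as a packed array. Sort the pairs $(L[q],q)$, $q\in[n]$, lexicographically and index them by $0,\dots,n-1$. Let $G=\lceil n/A\rceil$. For $c\in[A]$ and $j\in[G]$, the \emph{group} with number $g=cG+j$ consists of the pairs $(c,q)$ with $\lfloor q/A\rfloor=j$. The groups are consecutive intervals of indices, in the order of their numbers; let $\mathrm{st}(g)$ be the total size of the groups with number $<g$, so that group $g$ has the indices $[\mathrm{st}(g),\mathrm{st}(g+1))$. We store three more objects.
\begin{itemize}
\item A packed array $Z$, where $Z[r]=q\bmod A$ for the pair $(c,q)$ with index $r$. It takes $O(n\lg A)$ bits, and it is increasing within each group.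
\item The bit vector that lists, for $g=0,\dots,AG-1$, as many ones as group $g$ has elements followed by a zero, with a select structure. Its length is $n+AG\le2n+A\le3n$. If the $g$-th zero ($1\le g\le AG$) stands at position $\pi$, counted from $0$, then $g-1$ zeros and $\mathrm{st}(g)$ ones precede it, so $\mathrm{st}(g)=\pi-(g-1)$ is computed in $O(1)$ time.
\item A predecessor structure containing, for each index $r$ divisible by $\Lambda$, the key $cn+q$ of the pair $(c,q)$ with index $r$, with associated value $r$. It takes $O(n/\lg n)$ words.
\end{itemize}
For $p=n$ we have $\mathrm{rank}_c(n)=\mathrm{st}((c+1)G)-\mathrm{st}(cG)$. For $p<n$ let $r^*$ be the number of pairs lexicographically smaller than $(c,p)$; then $\mathrm{rank}_c(p)=r^*-\mathrm{st}(cG)$. If $cn+p$ has no strict predecessor, then already the pair with index $0$ is not smaller than $(c,p)$, and $r^*=0$. Otherwise the strict predecessor has an index $r_0$ with $r_0<r^*\le r_0+\Lambda$, since the next sampled pair, if there is one, is not smaller than $(c,p)$. Let $g=cG+\lfloor p/A\rfloor$. All pairs in earlier groups are smaller than $(c,p)$ and all pairs in later groups are larger, so $\mathrm{st}(g)\le r^*\le\mathrm{st}(g+1)$. Thus $r^*\in[r',r'']$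 with $r'=\max(r_0+1,\mathrm{st}(g))$ and $r''=\min(r_0+\Lambda,\mathrm{st}(g+1))$. The indices in $[r',r'')$ belong to group $g$, and such an index $r$ is below $r^*$ exactly when $Z[r]<p\bmod A$. A binary search over fewer than $\Lambda$ indices finds $r^*$ in $O(\lg\lg n)$ time.
\end{proof}

\section{The digit tree: descents and jumps}\label{sec:tree}

\subsection{Levels, nodes and positions}
Let $0\le\ell\le h$. A \emph{node} of level $\ell$ is a pair $v=(\ell,c)$ with $c\in[\sigma^\ell]$. Put $\mathrm{lo}(v)=c\sigma^{h-\ell}$, $\mathrm{hi}(v)=(c+1)\sigma^{h-\ell}$ and $\mathrm{end}(v)=\min(\mathrm{hi}(v),n)$. The \emph{slab} of $v$ is $[\mathrm{lo}(v),\mathrm{hi}(v))\cap[0,n)$, and the points of $v$ are the points of $P$ whose $y$-coordinate lies in the slab, that is, whose first $\ell$ digits in base $\sigma$ spell $c$. The children of $(\ell,c)$ are the nodes $(\ell+1,c\sigma+d)$, $d\in[\sigma]$. The \emph{level-$\ell$ order} sorts $P$ by $(\lfloor y/\sigma^{h-\ell}\rfloor,x)$: node by node, and by $x$ within a node. The \emph{position} of a point at level $\ell$ is its index in this order.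

Because the $y$-coordinates are exactly $0,\dots,n-1$, a nonempty node $v$ is preceded by exactly $\mathrm{lo}(v)$ points. Hence \emph{the points of $v$ occupy the positions $[\mathrm{lo}(v),\mathrm{end}(v))$}, and no pointers to nodes are needed. At level $0$ position equals $x$, and at level $h$ position equals $y$. The points of $v$ with $x$ in a given range occupy an interval of positions.

\subsection{Descents}
For $0\le\ell<h$ the \emph{digit sequence} of level $\ell$ lists, in level-$\ell$ order, the digits $\lfloor y/\sigma^{h-\ell-1}\rfloor\bmod\sigma$, which tell for each point the child that contains it. We store all digit sequences by Lemma~\ref{lem:small}; together they form a wavelet tree of fan-out $\sigma$. The space is $O(nh\tau)$ bits plus $O(h\sigma)$ words, which is $O(n)$ words by \eqref{eq:budget}.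

\begin{lemma}[descent]\label{lem:descent}
Let $v$ be a nonempty node of level $\ell$, let $\mathrm{lo}(v)\le a\le b\le\mathrm{end}(v)$, let $\ell\le\ell'\le h$, and let $Y\le Y'$ be multiples of $\sigma^{h-\ell'}$ in $[\mathrm{lo}(v),\mathrm{hi}(v)]$. The number of points at the positions $[a,b)$ of level $\ell$ with $Y\le y<Y'$ is computed in time $O(\ell'-\ell+1)$, using only the digit sequences of the levels $\ell,\dots,\ell'-1$. The same holds for any permutation of $[n]$ in place of $P$.
\end{lemma}

\begin{proof}
Let $N_v(p,Y)$ be the number of points at the positions $[\mathrm{lo}(v),p)$ with $y<Y$. The required number is $N_v(b,Y')-N_v(a,Y')-N_v(b,Y)+N_v(a,Y)$, so it suffices to compute $N_v(p,Y)$. If $Y\ge n$ or $Y=\mathrm{hi}(v)$, it equals $p-\mathrm{lo}(v)$. Otherwise $Y$ lies in the slab of $v$. If $\ell=\ell'$, then $Y$ is a multiple of $\sigma^{h-\ell}$ in the slab, so $Y=\mathrm{lo}(v)$ and $N_v(p,Y)=0$. If $\ell<\ell'$, let $d=\lfloor Y/\sigma^{h-\ell-1}\rfloor\bmod\sigma$, let $v'$ be the child of $v$ with digit $d$, whose slab contains $Y$, and let $n_c=\mathrm{rank}_{<c}(p)-\mathrm{rank}_{<c}(\mathrm{lo}(v))$ in the digit sequence of level $\ell$. Among the points at the positions $[\mathrm{lo}(v),p)$,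 the $n_d$ points with digit $<d$ satisfy $y<\mathrm{lo}(v')\le Y$, those with digit $>d$ satisfy $y\ge\mathrm{hi}(v')>Y$, and the $n_{d+1}-n_d$ points with digit $d$ are the first points of $v'$ in $x$-order. Hence
\[
N_v(p,Y)=n_d+N_{v'}\bigl(\mathrm{lo}(v')+n_{d+1}-n_d,\;Y\bigr),
\]
and after $\ell'-\ell$ such steps of constant cost the recursion ends.
\end{proof}

\begin{example}
For the points \eqref{eq:sixteen} with $\sigma=4$ and $h=2$, let us count the points with $x<7$ and $y<9$. The digits of $9$ are $2,1$. At the root the first seven digits $\lfloor y/4\rfloor$ are $1,3,0,3,2,0,1$, so $n_2=4$ and $n_3-n_2=1$. The child with slab $[8,12)$ has, at the positions $8,\dots,11$, the digits $1,2,3,0$; in its prefix of length $1$ no digit is below $1$. The count is $4$.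
\end{example}

With $\ell=0$ and $\ell'=h$, Lemma~\ref{lem:descent} answers any query in time $O(h)$. A descent is cheaper when it starts near the bottom of the tree or when $Y$ and $Y'$ end in many zero digits, and a capped counter will use only such short descents. But then it must reach a deep node without walking to it.

\subsection{Jumps}
A structure that moves positions from level $\ell$ to level $\ell+t$ must tell, for each point, which of $\sigma^t$ descendants contains it: $t\tau$ bits per point. If such structures are kept only at the levels divisible by $t$, there are $h/t$ of them and the total is $h\tau$ bits per point, independently of $t$. So each jump length costs $O(n)$ words, and we choose the lengths $1,D,D^2,\dots$.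

Let $I^*$ be the largest $i$ with $D^i<h$. Then $D^{I^*+1}\ge h$, and $D^{I^*}\le h-1<\lg n$ gives $I^*\le I$. For $0\le i\le I^*$ and every level $\ell$ with $D^i\mid\ell$ and $\ell+D^i\le h$, store by Lemma~\ref{lem:large} the sequence $L_{i,\ell}$ that lists, in level-$\ell$ order, the labels $\lfloor y/\sigma^{h-\ell-D^i}\rfloor\bmod\sigma^{D^i}$. The alphabet has size $\sigma^{D^i}\le\sigma^{h-1}<n$, as the lemma requires. For each $i$ there are at most $h/D^i$ sequences of $O(nD^i\tau)$ bits, so $O(n)$ words by \eqref{eq:budget}. The number of sequences is at most $\sum_ih/D^i\le2h$, so the additive terms $O(n/\lg n)$ sum to $O(n)$ words. The jump structures thus take $O(n(1+I))$ words; they are the only part of the data structure that is not $O(n)$ with an absolute constant.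

A \emph{jump} by $D^i$ from level $\ell$ works as follows. Let $v=(\ell,c)$, let $v'=(\ell+D^i,c')$ be a nonempty descendant, let $\gamma=c'\bmod\sigma^{D^i}$, and let $\mathrm{lo}(v)\le p\le\mathrm{end}(v)$. The points of $v$ with label $\gamma$ in $L_{i,\ell}$ are the points of $v'$, and both nodes are sorted by $x$. So the points of $v'$ among the positions $[\mathrm{lo}(v),p)$ of level $\ell$ occupy the positions $[\mathrm{lo}(v'),p')$ of level $\ell+D^i$, where
\begin{equation}\label{eq:jump}
p'=\mathrm{lo}(v')+\mathrm{rank}_\gamma(p)-\mathrm{rank}_\gamma(\mathrm{lo}(v)).
\end{equation}
In particular, the point at position $p$ of level $\ell$ can be followed: it lies in $v=(\ell,c)$ with $c=\lfloor p/\sigma^{h-\ell}\rfloor$ and in $v'$ with $\gamma=L_{i,\ell}[p]$ and $c'=c\,\sigma^{D^i}+\gamma$, and its new position is $p'$. A jump takes $O(\lg\lg n)$ time.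

\begin{lemma}\label{lem:route}
For $0\le a<b\le h$, level $b$ can be reached from level $a$ by at most $J$ jumps.
\end{lemma}

\begin{proof}
Let $\ell$ be the current level, initially $a$. A jump by $D^i$, $i\le I^*$, is available whenever $D^i\mid\ell$ and $\ell+D^i\le b$. We first increase the jump length and then decrease it; for $D=2$, $h=16$, the route from $3$ to $14$ is $3,4,8,12,14$.

\emph{Ascending phase.} For $i=0,\dots,I^*$: while $\ell+D^i\le b$ and ($D^{i+1}\nmid\ell$ or $i=I^*$), jump by $D^i$. Let $i_0$ be the first stage at whose end $\ell+D^{i_0}>b$; it exists, since stage $I^*$ can end in no other way. Every stage $i<i_0$ ends with $D^{i+1}\mid\ell$, so $D^i\mid\ell$ holds throughout each stage $i\le i_0$ and the jumps are available. After stage $i_0$ no jumps occur. A stage $i<I^*$ makes at most $D-1$ jumps before $D^{i+1}\mid\ell$, and stage $I^*$ makes at most $h/D^{I^*}\le D$ jumps.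

\emph{Descending phase.} For $i=i_0-1,\dots,0$: while $\ell+D^i\le b$, jump by $D^i$. The phase starts with $D^{i_0}\mid\ell$, so $D^i\mid\ell$ holds throughout stage $i$. Before stage $i$ we have $\ell+D^{i+1}>b$, so the stage makes at most $D-1$ jumps. At the end $\ell\le b<\ell+1$, so $\ell=b$. The total number of jumps is at most $2D(I+1)=J$.
\end{proof}

The route is computed along the way in $O(J)$ time from a table of the powers $D^i$.

\begin{corollary}\label{cor:nav}
Each of the following operations takes $O(J\lg\lg n)$ time.
\begin{itemize}
\item[] $\mathrm{Locate}(v)$: for a nonempty node $v$, find the interval $[a,b)$ of positions of the points of $v$ with $x\in[x_1,x_2]$.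
\item[] $\mathrm{Decode}(\ell,p)$: find the $y$-coordinate of the point at position $p$ of level $\ell$.
\end{itemize}
\end{corollary}

\begin{proof}
For Locate, the points with $x<x_1$ and the points with $x<x_2+1$ are the prefixes of the root that end at $x_1$ and $x_2+1$. Move both prefix ends by \eqref{eq:jump} along a route from level $0$ to the level of $v$, always jumping to the ancestor of $v$; the results are $a$ and $b$. For Decode, follow the point along a route from level $\ell$ to level $h$, where its position is its $y$-coordinate.
\end{proof}

\section{Capped counters: reduction to queries inside a block}\label{sec:capped}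

The \emph{scales} are the numbers $s_i=2^is_0$ that are smaller than $h$. There are at most $\lg h+1$ of them, and $s_0$ is one. For a scale $s$ put $K_s=\sigma^s$ and $M_s=K_s^2=\sigma^{2s}$. By \eqref{eq:h} and \eqref{eq:budget},
\begin{equation}\label{eq:K0}
K_s\ge K_{s_0}\ge\sigma^{64}\ge\lg^{16}n .
\end{equation}
In this section $s$ is fixed, and we write $K$ and $M$.

\subsection{Blocks and aligned structures}
The \emph{special levels} of scale $s$ are the multiples of $s$ in $[0,h]$. A special level $\ell$ is \emph{blocked} if $h-\ell>2s$; there are at most $h/s$ blocked levels. From a level that is not blocked, a descent to the bottom takes $O(s)$ time, and nothing else is needed. On a blocked level, \emph{block} $j$ is the set of points at the positions $[jM,(j+1)M)\cap[0,n)$. If a blocked level exists, then $M\le\sigma^{h-1}<n$, so there are at most $n/M+1\le2n/M$ blocks, at least one is \emph{full} ($M$ points), and all but possibly the last are full. The first position $c\sigma^{h-\ell}$ of every node is a multiple of $M$, so every block lies in a single node and consists of points that are consecutive in the $x$-order of that node.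

For each blocked level, take from every full block its $K$ points of largest $y$, the \emph{top points}. There are $m=K\lfloor n/M\rfloor\le n/K$ of them. Give them new coordinates in $[m]$: the rank by position and the rank by $y$. Since every full block contributes exactly $K$ points, the top points of block $j$ have the position ranks $[jK,(j+1)K)$. Store the structure (K2) on these $m$ points, and a predecessor structure on their $y$-coordinates with the $y$-ranks as values, which converts a condition $y\ge y_1$ into a condition on $y$-ranks in $O(\lg\lg n)$ time. Do the same with the $K$ points of smallest $y$ in every full block, the \emph{bottom points}. These are the \emph{aligned structures}. Over all scales there are at most $h(\lg h+1)=O(\lg^2n)$ blocked levels, each using $O((n/K_{s_0})\lg\lg n)$ words, so by \eqref{eq:K0} all aligned structures together take $O(n)$ words, indeed $o(n)$.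

Let $C$ be an absolute constant such that each of these structures answers a query with output $k'$ in at most $C(\lg\lg n+\log_w(k'+2))$ steps. We store the budget $T_s=\lceil C(\lg\lg n+\log_w(K+2))\rceil$, which is $O(s)$ because $K\le w^{s/2}$ and $\lg\lg n\le s_0\le s$.

\begin{definition}\label{def:inblock}
An \emph{in-block query} at scale $s$ is given by a block $B$ of a blocked level $\ell$, contained in a node $u$; a range $[x_1,x_2]$, together with the nonempty interval $[a',b')$ of positions of the points of $B$ with $x\in[x_1,x_2]$; and a value $Y$ in the slab of $u$. It asks for the number of points at the positions $[a',b')$ with $y<Y$.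
\end{definition}

\subsection{The procedure}
Top points serve only queries that are open at the top, so $R$ must first be cut into three-sided pieces. We cut at the first special level that separates $y_1$ from $y_2$; see Figure~\ref{fig:cut}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85,font=\small]
\fill[black!10] (3,0.7) rectangle (8.4,1.8);
\fill[black!10] (2.6,3.4) rectangle (8.8,4.5);
\fill[black!35] (1.8,0.7) rectangle (3,1.8);
\fill[black!35] (8.4,0.7) rectangle (9.6,1.8);
\fill[black!35] (1.8,3.4) rectangle (2.6,4.5);
\fill[black!35] (8.8,3.4) rectangle (9.6,4.5);
\draw[gray] (0,0) rectangle (11,1.8);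
\draw[gray] (0,3.4) rectangle (11,5.2);
\foreach \x in {1,3,4.4,7,8.4,10.2} \draw[dashed,gray] (\x,0)--(\x,1.8);
\foreach \x in {0.8,2.6,4.2,7.2,8.8,10.4} \draw[dashed,gray] (\x,3.4)--(\x,5.2);
\draw[thick] (1.8,0.7) rectangle (9.6,4.5);
\node at (5.7,1.25) {aligned};
\node at (5.7,3.95) {aligned};
\node at (5.7,2.6) {middle part};
\node[right] at (11,0.9) {slab of $u_1$};
\node[right] at (11,4.3) {slab of $u_2$};
\node[left] at (0,0.7) {$y_1$};
\node[left] at (0,1.8) {$Y_1$};
\node[left] at (0,3.4) {$Y_2$};
\node[left] at (0,4.5) {$y_2$};
\node[below] at (1.8,0) {$x_1$};
\node[below] at (9.6,0) {$x_2$};
\end{tikzpicture}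
\caption{The query rectangle (thick) is cut at $Y_1$ and $Y_2$, the upper end of the slab containing $y_1$ and the lower end of the slab containing $y_2$. The middle part is a union of whole slabs and is counted by a short descent. Dashed lines separate the blocks of each slab. Blocks whose $x$-range is fully covered (light) are counted through their top points in $u_1$ and their bottom points in $u_2$; the at most four partially covered blocks (dark) require in-block queries.}\label{fig:cut}
\end{figure}

\medskip\noindent\textbf{Procedure $\mathrm{Query}_s(R)$.}
\begin{enumerate}
\item By binary search over the special levels, find the deepest special level $\ell$ at which $y_1$ and $y_2$ lie in the slab of one node $v$. (Level $0$ has this property, and the property passes from a level to all smaller levels.) Let $[a,b)=\mathrm{Locate}(v)$.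
\item If $\ell+s>h$, count the points at $[a,b)$ with $y_1\le y<y_2+1$ by Lemma~\ref{lem:descent} with $\ell'=h$, and return this number.
\item Otherwise $\ell'=\ell+s$ is a special level, and the nodes $u_1,u_2$ of level $\ell'$ whose slabs contain $y_1,y_2$ are distinct descendants of $v$. Let $Y_1=\mathrm{hi}(u_1)$ and $Y_2=\mathrm{lo}(u_2)$, so that $y_1<Y_1\le Y_2\le y_2$. Count the points at $[a,b)$ with $Y_1\le y<Y_2$ by Lemma~\ref{lem:descent}; both bounds are multiples of $\sigma^{h-\ell'}$.
\item Count the points of $u_1$ with $x\in[x_1,x_2]$ and $y\ge y_1$, and the points of $u_2$ with $x\in[x_1,x_2]$ and $y\le y_2$, as described next. Return \textsc{fail} if either count fails, and otherwise the sum of the three counts.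
\end{enumerate}

\noindent\textbf{Three-sided count in $u\in\{u_1,u_2\}$.} Let $[a,b)=\mathrm{Locate}(u)$; if it is empty, return $0$. If $h-\ell'\le2s$, apply Lemma~\ref{lem:descent} down to level $h$, with the range $[y_1,\mathrm{hi}(u_1))$ or $[\mathrm{lo}(u_2),y_2+1)$. Otherwise $\ell'$ is blocked. Let $j_a=\lfloor a/M\rfloor$ and $j_b=\lfloor(b-1)/M\rfloor$, and add up the following parts.
\begin{itemize}
\item \emph{End blocks.} For each $j\in\{j_a,j_b\}$ let $[a',b')=[a,b)\cap[jM,(j+1)M)$, which is nonempty. For $u_1$, make the in-block query with $Y=y_1$ and subtract the result from $b'-a'$. For $u_2$, if $y_2+1=\mathrm{end}(u_2)$ take $b'-a'$, and otherwise make the in-block query with $Y=y_2+1$.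
\item \emph{Aligned part}, if $j_b>j_a+1$. For $u_1$, ask the aligned structure for the number $k'$ of top points with position rank in $[(j_a+1)K,\,j_bK-1]$ and $y\ge y_1$, running the query of (K2) with the budget $T_s$. For $u_2$ use the bottom points and the condition $y\le y_2$. If the budget runs out or $k'\ge K$, fail; otherwise take $k'$.
\end{itemize}

\begin{proposition}\label{prop:capped}
If in-block queries at scale $s$ are answered exactly, then $\mathrm{Query}_s$ is a capped counter with cap $K_s$: it returns $|P\cap R|$ or \textsc{fail}, and \textsc{fail} implies $|P\cap R|\ge K_s$. It makes at most four in-block queries and otherwise takes $O(s)$ time.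
\end{proposition}

\begin{proof}
In step 2 all points of $R$ lie in $v$, and $y_2+1\le\mathrm{hi}(v)$, so Lemma~\ref{lem:descent} applies and the output is exact. In steps 3 and 4 the range $[y_1,y_2]$ is partitioned into $[y_1,Y_1)$, $[Y_1,Y_2)$ and $[Y_2,y_2]$. The first part is the set of $y\ge y_1$ in the slab of $u_1$ and the last is the set of $y\le y_2$ in the slab of $u_2$, so the three counts add up to $|P\cap R|$. Within $u$, the positions $[a,b)$ are partitioned into the parts in the end blocks and the blocks $j_a+1,\dots,j_b-1$. The latter are contained in $[a,b)$, hence in $u$, and they are full, since none is the last block of the level.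

It remains to examine the aligned part; let $u=u_1$. Every point counted by $k'$ has $x\in[x_1,x_2]$ and $y_1\le y<Y_1\le y_2$, so it lies in $R$, and $|P\cap R|\ge k'$. A query with $k'\le K$ finishes within the budget, so an exhausted budget implies $k'>K$. In both cases of failure $|P\cap R|\ge K$. Suppose $k'<K$. Each block $j$ with $j_a<j<j_b$ has $K$ top points, of which fewer than $K$ are counted, so one of them has $y<y_1$. A point of the block with $y\ge y_1$ is higher than this top point and is therefore itself a top point. Hence $k'$ counts all points of these blocks with $y\ge y_1$. For $u=u_2$ the same argument holds upside down: the counted points satisfy $y_1<Y_2\le y\le y_2$, and if $k'<K$, each block has a bottom point with $y>y_2$, below which all points are bottom points.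

For the time, the binary search takes $O(\lg h)$ steps and the at most three calls of Locate take $O(J\lg\lg n)=O(s_0)$. The descents pass through fewer than $s$ levels in step 2, through $s$ levels in step 3, and through at most $2s$ levels in step 4. An aligned part takes $O(\lg\lg n+T_s)=O(s)$ time.
\end{proof}

\section{In-block queries at the smallest scale}\label{sec:base}

Let $s=s_0$ and $M=M_{s_0}$, and let $\ell$ be a blocked level. A descent from level $\ell$ in the global tree would take $h-\ell$ steps, because $y$-coordinates have that many remaining digits. Inside a block only the relative order of the $y$-coordinates matters. For a position $p$ of level $\ell$, let $\rho(p)\in[M]$ be the \emph{local rank} of the point at $p$, the number of points of its block with smaller $y$. Local ranks have $2s_0$ digits, so a descent on them takes $O(s_0)$ time. The difficulty is to translate the bound $Y$ into a local rank. Storing the $y$-coordinates in sorted order would cost a word per point on each of up to $h/s_0$ levels, which is too much; we store a sparse sample of them and recover the others with Decode.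

For every blocked level $\ell$ of scale $s_0$ we store:
\begin{itemize}
\item[(i)] a packed array $\mathrm{Off}$, where $jM+\mathrm{Off}[jM+i]$ is the position of the point of block $j$ with local rank $i$; an entry has $2s_0\tau$ bits, and fits into a word since $M<n$;
\item[(ii)] a predecessor structure with a key $jn+y$ and value $(j,i)$ for every point of block $j$ with height $y$ whose local rank $i$ is divisible by $\Lambda$; it has at most $n/\Lambda+2n/M$ keys, so $O(n/\lg n)$ words by \eqref{eq:K0};
\item[(iii)] the digit sequences of the levels $h-2s_0,\dots,h-1$ for the point set $\{(p,y'(p)):p\in[n]\}$, where $y'(p)=\lfloor p/M\rfloor M+\rho(p)$, each stored by Lemma~\ref{lem:small}; this takes $O(ns_0\tau)$ bits plus $O(s_0\sigma)$ words.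
\end{itemize}
The map $y'$ permutes the positions of each block, so it is a permutation of $[n]$. In its digit tree, the node $(h-2s_0,j)$ has the slab $[jM,(j+1)M)\cap[0,n)$ and contains the points of block $j$ sorted by $p$. Thus at level $h-2s_0$ of that tree the point $(p,y'(p))$ has position $p$, and a descent can start there without any navigation. There are at most $h/s_0$ blocked levels, so the total space is $O(nh\tau)$ bits plus $O(hn/\lg n+h\sigma)$ words, which is $O(n)$ words by \eqref{eq:budget}.

\begin{lemma}\label{lem:base}
In-block queries at scale $s_0$ are answered exactly in $O(s_0)$ time.
\end{lemma}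

\begin{proof}
Let the query be given by block $j$, the positions $[a',b')$ and the value $Y$. Let $r$ be the number of points of block $j$ with $y<Y$; a point of the block has $y<Y$ exactly when its local rank is below $r$. Find the strict predecessor of $jn+Y$ in (ii). Keys of later blocks are at least $(j+1)n>jn+Y$, so if the strict predecessor exists it belongs to a block $\le j$. If it does not exist or belongs to an earlier block, then the point of local rank $0$, which is sampled, has $y\ge Y$, and $r=0$. Otherwise it gives a local rank $i_0$ with $i_0<r\le i_0+\Lambda$, and $r$ is also at most the size of the block. The height of the point of local rank $i$ is $\mathrm{Decode}(\ell,jM+\mathrm{Off}[jM+i])$ and increases with $i$, so a binary search finds $r$ with $O(\lg\lg n)$ calls of Decode, in time $O(J(\lg\lg n)^2)=O(s_0)$. This step determines the definition of $s_0$. Finally, the answer is the number of $p\in[a',b')$ with $jM\le y'(p)<jM+r$. Lemma~\ref{lem:descent}, applied to the permutation $y'$ from level $h-2s_0$ to level $h$, computes it from (iii) in $O(s_0)$ time.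
\end{proof}

With Proposition~\ref{prop:capped} we obtain the counter to which all other scales delegate.

\begin{corollary}\label{cor:base}
$\mathrm{Query}_{s_0}$ is a capped counter with cap $K_{s_0}$ and running time $O(s_0)$. In particular, it returns the exact count for every rectangle with fewer than $K_{s_0}$ points of $P$.
\end{corollary}

\section{In-block queries at larger scales}\label{sec:higher}

The structure of Section~\ref{sec:base} would work at any scale $s$, in time $O(s)$, but it takes $O(nh\tau)$ bits each time. For $s>s_0$ we use the second idea of Section~\ref{sec:idea} instead. Let
\[
f=\lfloor(s_0-1)/2\rfloor,\qquad F=\sigma^f .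
\]
Since $s_0\ge64$, we have $f\ge s_0/2-1\ge s_0/4\ge16$, and therefore
\begin{equation}\label{eq:F}
F^2\le\sigma^{s_0-1}<K_{s_0},\qquad F\ge\sigma^{16}\ge\lg^4n,\qquad s_0/f\le4 .
\end{equation}
The first inequality guarantees that delegated queries do not fail, the second that the tables are small, and the third that few queries are delegated.

\subsection{The sampled tree of a block}
Fix a scale $s>s_0$ and a block $B$ of a blocked level, contained in a node $u$; let $m=|B|\le M=\sigma^{2s}$. Store the smallest and the largest $x$-coordinate in $B$, denoted $x_{\min}$ and $x_{\max}$. The \emph{sampled tree} of $B$ is an $F$-ary tree; we call its nodes \emph{cells}, to distinguish them from the nodes of the digit tree. Each cell $z$ has an integer interval $[\mathrm{lo}_z,\mathrm{hi}_z)$, and the points of $z$ are the points of $B$ with $y$ in this interval. The interval of the root is the slab of $u$. A cell with $m'\le F^2$ points is a leaf. A cell with $m'>F^2$ points is internal: sort its points by $y$, cut them into $F$ consecutive groups of size $\lfloor m'/F\rfloor$ or $\lceil m'/F\rceil$, and cut the interval at the smallest $y$ of each group but the first. This gives children $0,\dots,F-1$ whose intervals partition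 that of $z$.

A cell at depth $d$ has at most $m/F^d+2$ points, by induction from $(m/F^d+2)/F+1\le m/F^{d+1}+2$. At depth $\lceil\log_Fm\rceil$ this is at most $3\le F^2$, so all depths are at most $\lceil\log_Fm\rceil\le2s/f+1$.

Let $z$ be an internal cell whose points have the $x$-coordinates $\xi_0<\dots<\xi_{m'-1}$. Its \emph{samples} are $X_j=\xi_{jF^2}$ for $0\le j<\lceil m'/F^2\rceil$. We store at $z$ the samples; for each $j$ and each $c\in[F]$ the number $T[j][c]$ of points with $x<X_j$ in the children $0,\dots,c-1$; a predecessor structure on the samples and one on the lower ends of the child intervals; and pointers to the children. A leaf stores only its interval.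

\begin{lemma}\label{lem:sampledspace}
The sampled trees of all blocks, blocked levels and scales $s>s_0$ take $O(n/\lg n)$ words.
\end{lemma}

\begin{proof}
An internal cell with $m'>F^2$ points has at most $2m'/F^2$ samples, so the table has at most $2m'/F$ entries, and the data indexed by children, including $O(1)$ words for each child that is a leaf, take $O(F)=O(m'/F)$ words. Cells of equal depth have disjoint point sets and internal cells occur at no more than $2s/f+1\le h$ depths, because $2s<h$ whenever a blocked level exists. So a block takes $O(mh/F+1)$ words and a blocked level takes $O(nh/F+n/M)$ words. There are $O(\lg^2n)$ blocked levels over all scales and $h\le\Lambda$; by \eqref{eq:F} and \eqref{eq:K0} the total is $O(n\lg^3n/\lg^4n+n\lg^2n/\lg^{16}n)$.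
\end{proof}

\subsection{The query}
The counter $\mathrm{Query}_{s_0}$ counts points of $P$, whereas an in-block query concerns points of $B$. The two agree on the rectangles that we shall delegate.

\begin{lemma}\label{lem:confine}
Every point of $P$ with $x_{\min}\le x\le x_{\max}$ and $y$ in the interval of a cell $z$ is a point of $z$.
\end{lemma}

\begin{proof}
The interval of $z$ is contained in the slab of $u$, so the point belongs to $u$. The block $B$ consists of points consecutive in the $x$-order of $u$, so a point of $u$ with $x_{\min}\le x\le x_{\max}$ belongs to $B$.
\end{proof}

Consider an in-block query as in Definition~\ref{def:inblock}, and let $[\alpha,\beta)=[x_1,x_2+1)\cap[x_{\min},x_{\max}+1)$. The points at the positions $[a',b')$ are the points of $B$ with $x\in[\alpha,\beta)$, so we must count the points of $B$ with $x\in[\alpha,\beta)$ and $y<Y$. Clipping to $[x_{\min},x_{\max}]$ is essential: without it a delegated rectangle would also contain points of the neighboring blocks.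

Start at the root and maintain that the interval $[\mathrm{lo}_z,\mathrm{hi}_z)$ of the current cell $z$ contains $Y$. At an internal cell, find by a predecessor search the child $c$ whose interval contains $Y$, and let $\eta$ be the lower end of that interval. The points of the children $0,\dots,c-1$ are the points of $z$ with $y\in[\mathrm{lo}_z,\eta)$; we count those with $x\in[\alpha,\beta)$. Let $j_1$ be the smallest index with $X_{j_1}\ge\alpha$ and $j_2$ the largest index with $X_{j_2}\le\beta$, found by two predecessor searches.
\begin{itemize}
\item[(A)] If both exist and $j_1\le j_2$, then $\alpha\le X_{j_1}\le X_{j_2}\le\beta$. Add $T[j_2][c]-T[j_1][c]$, which accounts for $x\in[X_{j_1},X_{j_2})$, and the numbers of points of $P$ in the \emph{leftover rectangles} $[\alpha,X_{j_1})\times[\mathrm{lo}_z,\eta)$ and $[X_{j_2},\beta)\times[\mathrm{lo}_z,\eta)$.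
\item[(B)] Otherwise no sample lies in $[\alpha,\beta]$, since a sample $X_j$ in this range would give $j_1\le j\le j_2$. Add the number of points of $P$ in the leftover rectangle $[\alpha,\beta)\times[\mathrm{lo}_z,\eta)$.
\end{itemize}
Then move to child $c$. At a leaf $z$, add the number of points of $P$ in the leftover rectangle $[\alpha,\beta)\times[\mathrm{lo}_z,Y)$ and stop. A leftover rectangle with an empty side contributes $0$; any other is a query rectangle inside the grid and is passed to $\mathrm{Query}_{s_0}$.

\begin{lemma}\label{lem:higher}
Every leftover rectangle contains at most $F^2$ points of $P$. In-block queries at a scale $s>s_0$ are answered exactly in $O(s)$ time.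
\end{lemma}

\begin{proof}
A leftover rectangle created at a cell $z$ has its $x$-range in $[\alpha,\beta)$ and its $y$-range in the interval of $z$, so by Lemma~\ref{lem:confine} its points of $P$ are points of $z$. A leaf has at most $F^2$ points. At an internal cell, the samples cut the $x$-axis into \emph{gaps}: $(-\infty,X_0)$, which contains no point of $z$; the intervals $[X_j,X_{j+1})$, with $F^2$ points each; and $[X_j,\infty)$ for the last sample, with at most $F^2$ points. An interval that contains no sample, except possibly as its left end, lies within one gap. This applies to all three $x$-ranges: $[\alpha,X_{j_1})$ contains no sample by the minimality of $j_1$; $[X_{j_2},\beta)$ contains no sample other than its left end by the maximality of $j_2$; and in case (B), $[\alpha,\beta)$ contains no sample.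

Since $F^2<K_{s_0}$, Corollary~\ref{cor:base} shows that each leftover rectangle is counted exactly in $O(s_0)$ time, and the points counted are points of $B$. The ranges $[\mathrm{lo}_z,\eta)$ at the internal cells of the path and $[\mathrm{lo}_z,Y)$ at the leaf partition $[\mathrm{lo}(u),Y)$, because the value $\eta$ at one cell is the lower end of the next. So the sum is the number of points of $B$ with $x\in[\alpha,\beta)$ and $y<Y$. The path has at most $2s/f+2$ cells, and each costs three predecessor searches and at most two calls of $\mathrm{Query}_{s_0}$, in total $O(s_0)$ time. By \eqref{eq:F}, $(2s/f+2)\,s_0\le8s+2s_0=O(s)$.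
\end{proof}

Proposition~\ref{prop:capped}, Corollary~\ref{cor:base} and Lemma~\ref{lem:higher} together give the family of counters that we wanted.

\begin{corollary}\label{cor:all}
For every scale $s$, $\mathrm{Query}_s$ is a capped counter with cap $K_s=\sigma^s$ and running time $O(s)$.
\end{corollary}

\section{The full query}\label{sec:full}

\begin{proof}[Proof of Theorem~\ref{thm:tradeoff}]
The cases $n<2^{16}$ and $h\le s_0$ were settled in Section~\ref{sec:setup}, so let $h>s_0$. The query proceeds in rounds $i=0,1,2,\dots$, with $s_i=2^is_0$. If $s_i<h$, run $\mathrm{Query}_{s_i}(R)$ and stop unless it fails. If $s_i\ge h$, apply Lemma~\ref{lem:descent} at the root, to the positions $[x_1,x_2+1)$ and the range $y_1\le y<y_2+1$, in time $O(h)=O(s_i)$, and stop. The output is $k=|P\cap R|$ by Corollary~\ref{cor:all} and Lemma~\ref{lem:descent}.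

Round $i$ costs $O(s_i)$, and $s_0+\dots+s_i<2s_i$, so the time is $O(s_i)$ for the last round $i$. If $i=0$ this is $O(s_0)$. If $i\ge1$, then $\mathrm{Query}_{s_{i-1}}$ failed, so $k\ge\sigma^{s_{i-1}}\ge w^{s_{i-1}/4}$ by \eqref{eq:sigma}, and $s_i=2s_{i-1}\le8\log_wk$. By \eqref{eq:h} the query time is
\[
O(s_0+\log_wk)=O\bigl(D(1+\log_D\lg n)(\lg\lg n)^2+\log_wk\bigr).
\]
The jump structures take $O(n(1+I))=O(n(1+\log_D\lg n))$ words. The translation tables (Section~\ref{sec:setup}), the digit sequences (Section~\ref{sec:tree}), the aligned structures (Section~\ref{sec:capped}), the structures for scale $s_0$ (Section~\ref{sec:base}) and the sampled trees (Lemma~\ref{lem:sampledspace}) take $O(n)$ words each. All constants are absolute.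
\end{proof}

\begin{remark}
The parameter $D$ enters only through the jumps: in the space by the number $I^*+1\le I+1$ of jump lengths, and in the time by the route length $J$ in Corollary~\ref{cor:nav}, which determines $s_0$. The choice $D=\lceil\lg^{\epsilon/2}n\rceil$ in Theorem~\ref{thm:main} makes the number of jump lengths at most $1+2/\epsilon$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{problem}
\emph{Adaptive Range Counting and Other Frequency-Based Range Query Problems},
\texttt{https://libuwspaceprd02.uwaterloo.ca/\allowbreak bitstream/\allowbreak handle/\allowbreak 10012/\allowbreak 6739/\allowbreak Wilkinson\_Bryan.pdf?\allowbreak sequence=1\&isAllowed=y}.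

\bibitem{clark}
Clark, 1996 (select on bit vectors).

\bibitem{fks}
Fredman, Koml\'os and Szemer\'edi, 1984 (static perfect hashing).

\bibitem{jms}
JaJa, Mortensen and Shi (linear-space data structure for 2-D orthogonal range counting).

\bibitem{munro}
Munro, 1996 (select on bit vectors).

\bibitem{patrascu}
P\u{a}tra\c{s}cu (cell-probe lower bound for 2-D orthogonal range counting).

\bibitem{willard}
Willard, 1983 (y-fast tries).

\end{thebibliography}
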